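# Distance-regular graphs with classical parameters: for fixed diameter and base, finitely many exceptions

Fix a diameter $d\ge 3$ and an integer $b\ne 0,-1$. Four well-known infinite families of graphs have an intersection array given by one formula in $d$, $b$ and two further numbers $\alpha,\beta$. Suppose that $d$ and $b$ stay fixed and $\alpha,\beta$ are free. Are there, apart from the members of these families, only finitely many graphs with such an array? The answer is yes. For $b\le -2$ a short eigenvalue argument gives it, so we start there. Then we see which inequality of that argument breaks for $b\ge1$, and this tells us what geometry to look for.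

## 1. Base $b\le -2$: a bounded valency

All graphs are finite, simple and connected. We write $x\sim y$ for adjacency, $\Gamma_i(x)$ for the set of vertices at distance $i$ from $x$, and $\Gamma(x)=\Gamma_1(x)$.

**Definition (distance-regular graph).** A graph $\Gamma$ of diameter $d$ is distance-regular if, for $d(x,y)=i$, the numbers $c_i,a_i,b_i$ of neighbors of $y$ at distance $i-1$, $i$, $i+1$ from $x$ depend only on $i$. Its intersection array is $\{b_0,\dots,b_{d-1};c_1,\dots,c_d\}$. We put $k=b_0$ (the valency), $c_0=b_d=0$, and $v=|V\Gamma|$. Then $c_i+a_i+b_i=k$ and $c_1=1$.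

Double counting edges between $\Gamma_i(x)$ and $\Gamma_{i+1}(x)$ gives $|\Gamma_{i+1}(x)|=|\Gamma_i(x)|\,b_i/c_{i+1}$, hence
$$v=1+k\sum_{i=1}^{d}\ \prod_{j=1}^{i-1}\frac{b_j}{c_{j+1}}.\tag{1}$$

**Fact (F1)** (Brouwer–Cohen–Neumaier, *Distance-Regular Graphs*, Prop. 4.1.6). $c_1\le c_2\le\dots\le c_d$, and $c_i\le b_j$ if $i+j\le d$. For the second inequality, take $d(x,z)=i+j$, $d(x,y)=i$, $d(y,z)=j$: the $c_i$ neighbors of $y$ at distance $i-1$ from $x$ are at distance $j+1$ from $z$.

**Definition (classical parameters).** For an integer $i\ge0$ put $[i]=[i]_b:=1+b+\dots+b^{i-1}$. The graph $\Gamma$ has classical parameters $(d,b,\alpha,\beta)$ when, for $0\le i\le d-1$,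
$$b_i=([d]-[i])(\beta-\alpha[i]),\qquad c_{i+1}=[i+1](1+\alpha[i]).$$

We use $b[i-1]=[i]-1$ and $b^i=1+(b-1)[i]$ all the time. Throughout $s:=[d]$, so $k=s\beta$. Substituting into $a_i=k-b_i-c_i$ and expanding,
$$a_i=[i]\bigl(\beta-1+\alpha([d]-[i]-[i-1])\bigr).\tag{2}$$

The four families, with the standard ranges, are:

- the Hamming graphs $H(d,q)$, $q\ge2$ (words of length $d$ over $q$ symbols, adjacent if they differ in one position), with parameters $(d,1,0,q-1)$;
- the Johnson graphs $J(n,d)$, $n\ge 2d$ ($d$-subsets of an $n$-set, adjacent if they share $d-1$ elements), with parameters $(d,1,1,n-d)$;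
- the bilinear forms graphs $H_q(d,e)$, $q$ a prime power, $e\ge d$ ($d\times e$ matrices over $\mathbb F_q$, adjacent if the difference has rank 1), with parameters $(d,q,q-1,q^e-1)$;
- the Grassmann graphs $J_q(e,d)$, $q$ a prime power, $e\ge 2d$ ($d$-subspaces of $\mathbb F_q^e$, adjacent if they meet in dimension $d-1$), with parameters $(d,q,q,q[e-d]_q)$.

Two examples by hand. For the cube $H(3,2)$ the formulas with $(3,1,0,1)$ give $b_i=3-i$ and $c_{i+1}=i+1$, which is what flipping one of three bits gives. For $J(6,3)$ they give, with $(3,1,1,3)$, $b_i=(3-i)^2$ and $c_i=i^2$: if $|x\cap y|=3-i$, a neighbor of $y$ further from $x$ arises by dropping one of the $3-i$ common elements and adding one of the $3-i$ elements outside $x\cup y$; a closer one by exchanging one of $i$ elements against one of $i$.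

**Conjecture 1** (from "Restrictions on classical distance-regular graphs"). Let $d,b$ be integers with $d\ge3$ and $b\ne0,-1$. Then the distance-regular graphs with classical parameters $(d,b,\alpha,\beta)$ are the Hamming, Johnson, bilinear forms and Grassmann graphs, and a finite number of other graphs. Here $d$ and $b$ are fixed and $\alpha,\beta$ range freely.

The conjecture is true. We will prove the following explicit form.

**Theorem 1.** Let $d\ge3$ and $b\ne0,-1$ be integers, $s:=[d]_b$.

1. If $b\le-2$, there are only finitely many distance-regular graphs with classical parameters $(d,b,\alpha,\beta)$.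
2. If $b\ge1$, put $B:=(8d\,s^{4d+2}+2)^2$. Every distance-regular graph $\Gamma$ with classical parameters $(d,b,\alpha,\beta)$ and $\beta>B$ is: for $b=1$, a Hamming graph ($\alpha=0$) or a Johnson graph ($\alpha=1$); for $b\ge2$, $b=q$ is a prime power, and either $\alpha=q-1$, $\beta=q^e-1$, $\Gamma\cong H_q(d,e)$, or $\alpha=q$, $\beta=q[e-d]_q$, $\Gamma\cong J_q(e,d)$.

Theorem 1 implies Conjecture 1: if $b\ge1$ and $\beta\le B$, then $\Gamma$ has valency $s\beta\le sB$ and diameter $d$, so $v$ is bounded and only finitely many graphs occur. If $b\ge2$ is not a prime power, there are only finitely many graphs at all.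

### Cosines

Let $A$ be the adjacency matrix and $\theta$ an eigenvalue of multiplicity $m$, with orthogonal projection $E_\theta$ onto the eigenspace. In a distance-regular graph $E_\theta$ is a combination of the distance matrices, so its $(x,y)$ entry is a number $e_{d(x,y)}$. From $AE_\theta=\theta E_\theta$ we get, with $\omega_i=e_i/e_0$,
$$c_i\omega_{i-1}+a_i\omega_i+b_i\omega_{i+1}=\theta\omega_i\quad(0\le i\le d),\qquad \omega_0=1,\tag{3}$$
and $ve_0=\operatorname{tr}E_\theta=m$; so $E_\theta=\frac mv(\omega_{d(x,y)})_{x,y}$. Conversely, a sequence satisfying (3) yields an eigenvector $(\omega_{d(x,y)})_y$ for each fixed $x$, so $\theta$ is an eigenvalue; and since $b_i>0$ for $i<d$, (3) determines the sequence. The $\omega_i$ are the cosines of $\theta$.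

**Lemma 2.** $\theta:=b_1/b-1=[d-1](\beta-\alpha)-1$ is an eigenvalue, $\theta\ne k$, and its cosines are $\omega_i=1+(\omega_1-1)b^{1-i}[i]$ with $\omega_1=\theta/k$.

*Proof.* The two forms of $\theta$ agree since $b_1=([d]-1)(\beta-\alpha)=b[d-1](\beta-\alpha)$. If $b\ge1$ then $\theta<b_1\le k$; if $b\le-2$ then $\theta<0$. So $\theta\ne k$. We check (3). Since $[i+1]-b[i]=1$, we have $\omega_{i+1}-\omega_i=(\omega_1-1)b^{-i}$, and $\omega_1-1=(\theta-k)/k$. Subtract $k\omega_i=(c_i+a_i+b_i)\omega_i$ from (3), divide by $\theta-k$, and multiply by $kb^i$: (3) becomes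
$$b_i-bc_i=kb^i+(\theta-k)\,b[i].$$
The left side is $([d]-[i])(\beta-\alpha[i])-[i](b+\alpha[i]-\alpha)=k-[i](\alpha[d]+\beta+b-\alpha)$. Since $b\theta=b_1-b$, the right side is $k+k(b-1)[i]+(b_1-b-kb)[i]=k+[i](b_1-b-k)$, and $b_1-k=-\alpha[d]-\beta+\alpha$. The two sides agree. $\square$

**Lemma 3.** If $r$ unit vectors in $\mathbb R^g$ have all their mutual inner products in a set $\{p,p'\}$ with $p,p'\ne1$, then $r\le\binom{g+2}2$.

*Proof.* For each vector $u$ put $f_u(\xi)=(\langle\xi,u\rangle-p)(\langle\xi,u\rangle-p')$. Then $f_u(u')=0$ for $u'\ne u$ in the set, and $f_u(u)=(1-p)(1-p')\ne0$. Evaluating a linear relation among the $f_u$ at each vector shows that all coefficients vanish. The $r$ independent polynomials have degree $\le2$ in $g$ variables, a space of dimension $\binom{g+2}2$. $\square$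

**Lemma 4.** Let $m$ be the multiplicity of the $\theta$ of Lemma 2. If $\theta\ne0$, then $m\le vk/\theta^2$. Moreover $k\le\binom{m+2}2$.

*Proof.* First, $vk=\operatorname{tr}A^2\ge m\theta^2$. Second, $E_\theta$ is positive semidefinite of rank $m$, so there are unit vectors $u_x\in\mathbb R^m$ with $\langle u_x,u_y\rangle=\omega_{d(x,y)}$. Fix $x$. Distinct $y,z\in\Gamma(x)$ have $d(y,z)\in\{1,2\}$, so the $u_y$ $(y\in\Gamma(x))$ have mutual inner products in $\{\omega_1,\omega_2\}$. Here $\omega_1\ne1$ as $\theta\neq k$, and $\omega_2-1=(\omega_1-1)(1+b^{-1})\ne0$ as $b\ne-1$. (So the $u_y$ are distinct.) Apply Lemma 3. $\square$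

So a bound on $vk/\theta^2$ bounds $m$, then $k$, then everything.

### The case $d=3$, $b=-2$ by hand

Here $[1],[2],[3]$ are $1,-1,3$. From $c_2=-(1+\alpha)>0$ we get $\alpha<-1$; put $A=-\alpha>1$. By (2), $a_1=\beta-1-2A\ge0$ and $a_2=-(\beta-1-3A)\ge0$, so $1+2A\le\beta\le1+3A$. If $A\le2$, then $k=3\beta\le21$. Let $A>2$. Then $b_1/c_2=2(\beta+A)/(A-1)\le2(1+4A)/(A-1)<18$ (the last function decreases in $A$ and is $18$ at $A=2$), and $b_2/c_3=4(\beta-A)/(3(1+A))\le 4(1+2A)/(3(1+A))<8/3$. So $v<1+k(1+18+48)\le68k$. Further $|\theta|=\beta+A+1>\beta=k/3$, and hence $m<68\cdot9=612$. Lemma 4 gives $k\le\binom{613}2=187578$, so only finitely many graphs occur. Two facts made this work: $\beta$ is at most a constant times $A$, and $c_2$ is at least a constant times $A$.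

**Proposition 5** (part 1 of Theorem 1). If $b\le-2$, only finitely many graphs have classical parameters $(d,b,\alpha,\beta)$.

*Proof.* From $c_2=(1+b)(1+\alpha)>0$ we get $\alpha<-1$. Put $A=-\alpha>1$. From $a_1\ge0$: $\beta\ge1+A(s-1)$. From $a_2\ge0$ and $[2]=1+b<0$: $\beta\le1+A(s-2-b)$. Since $1<A$, $|s-1|\le|s|+1$ and $|s-2-b|\le|s|+|b|-2$, we get $|\beta|\le A(|s|+|b|+1)$, so
$$k=|s||\beta|\le\gamma A,\qquad \gamma:=|s|(|s|+|b|+1).$$
If $A\le2$, then $k$ is bounded and, the diameter being $d$, finitely many graphs occur. Let $A>2$. Then $c_2=|b+1|(A-1)\ge A/2$. By (F1) and $d\ge3$, $b_1\ge c_2$, so $|\theta|=b_1/|b|+1\ge A/(2|b|)$. For $j\ge1$, $b_j/c_{j+1}\le k/c_2\le2\gamma$. By (1), $v\le1+k\sum_{j<d}(2\gamma)^j\le2dk(2\gamma)^{d-1}$. Lemma 4 gives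
$$m\le\frac{vk}{\theta^2}\le2d(2\gamma)^{d-1}\cdot\gamma^2A^2\cdot\frac{4b^2}{A^2},$$
a bound that depends only on $(d,b)$. So $k\le\binom{m+2}2$ is bounded. $\square$

## 2. The same argument for $b\ge1$, and where it stops

For $b\ge1$ the sign of $[2]$ is positive, and $a_2\ge0$ no longer bounds $\beta$ from above. Indeed the argument must fail: for $H(d,q)$ we have $b_1/c_2=(d-1)(q-1)/2$, which is unbounded. The exact step that stops is the bound on $b_j/c_{j+1}$. But if $\beta$ is at most a constant times $c_2$, the step still works. So we get a dichotomy: either $\beta$ is bounded, or $\beta$ is huge compared with $c_2$. The second alternative is geometric information, since two vertices at distance 2 then have few common neighbors, compared with the valency.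

**From now on $b\ge1$ and $\beta>B$.** Note that $s\ge3$. Write $\mu=c_2$ and $\lambda=a_1=\beta-1+\alpha(s-1)$.

**Lemma 6.** $\alpha\ge0$, so $\lambda\ge\beta-1$; and $\beta>s^3\mu$.

*Proof.* From $c_3>0$ we get $1+\alpha(1+b)>0$, so $c_2=(1+b)(1+\alpha)>b$. As $c_2$ is an integer, $c_2\ge b+1$ and $\alpha\ge0$.

Suppose $\beta\le s^3\mu$. From $b_{d-1}>0$ we get $\beta>\alpha[d-1]\ge2\alpha$, so $\theta=[d-1](\beta-\alpha)-1\ge2\cdot\frac\beta2-1\ge\frac\beta2$. For $j\ge1$, $b_j/c_{j+1}\le s\beta/\mu\le s^4$, so $v\le2dks^{4d}$ by (1). Lemma 4 gives $m\le2ds^{4d}\cdot s^2\beta^2\cdot4/\beta^2=8ds^{4d+2}$. Then $\beta\le k\le\binom{m+2}2\le(m+2)^2\le B$, a contradiction. $\square$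

In what follows the plan is to find cliques that behave like lines, then subgeometries that behave like planes through two lines ("quads"), to read off $\alpha$ and the arithmetic of $b$ and $\beta$ from them, and to finish with the following theorems.

**Fact (F2).** A distance-regular graph with the intersection array of $H(d,q)$, $q\ne4$, is $H(d,q)$ (Egawa, JCTA 31 (1981)). One with the array of $J(n,d)$, $(n,d)\ne(8,2)$, is $J(n,d)$ (Terwilliger, Discrete Math. 58 (1986)).

**Fact (F3)** (Metsch, European J. Combin. 16 (1995) 639–644). For $d\ge3$ and $n\ge2d+4$, $J_q(n,d)$ is determined by its intersection array.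

**Fact (F4)** (Metsch, European J. Combin. 20 (1999) 293–306). For $d\ge3$ and $e\ge d+4$, $H_q(d,e)$ is determined by its intersection array.

**Fact (F5)** (Veblen–Young, Wedderburn). A finite projective space of dimension $\ge3$ with at least 3 points per line is $PG(m,q)$ for a prime power $q$.

Facts (F3) and (F4) speak only about arrays with $b$ a prime power and $\beta$ of a special form. So the real task is to show that $\alpha$, $b$ and $\beta$ have that form.

## 3. Lines, and the case $b=1$

**Lemma 7.** $-s$ is an eigenvalue with cosines $\sigma_0=1$, $\sigma_{i+1}=-\sigma_i\dfrac{1+\alpha[i]}{\beta-\alpha[i]}$ $(i<d)$, all nonzero.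

*Proof.* For $0\le i<d$, $b_i>0$ and $c_{i+1}>0$ give $\beta-\alpha[i]>0$ and $1+\alpha[i]>0$. So the $\sigma_i$ are defined and nonzero, and
$$b_i\sigma_{i+1}=-([d]-[i])(1+\alpha[i])\sigma_i,\qquad c_i\sigma_{i-1}=-[i](\beta-\alpha[i-1])\sigma_i .$$
Adding $a_i\sigma_i$ from (2), the terms with $\beta$ and with $\alpha$ cancel, and the terms $-[i]$ from $a_i$ and $+[i]$ from $b_i\sigma_{i+1}$ cancel too; the sum is $-[d]\sigma_i$. This is (3) for $-s$. $\square$

**Definition (claw).** An $r$-claw $(x;y_1,\dots,y_r)$ is a vertex $x$ with $r$ distinct, pairwise nonadjacent $y_i\in\Gamma(x)$.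

In $H(d,q)$ two neighbors of $x$ are nonadjacent exactly if they change different positions of $x$; so the largest claws have $d=s$ leaves, one for each of the $d$ cliques "all words that agree with $x$ outside position $j$". These cliques have size $q=\beta+1$. We now recover such cliques in general.

**Lemma 8.** There is a set of cliques of size $\beta+1$, called lines, such that each edge is in exactly one line and each vertex is on exactly $s$ lines. Moreover $E_{-s}\chi_L=0$ for the characteristic vector $\chi_L$ of each line $L$. In particular $\beta$ is an integer.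

*Proof.* **Step 1: bounding claws.** There is no $(s+1)$-claw. For a claw $(x;y_1,\dots,y_{s+1})$, the sets $\{y_i\}\cup(\Gamma(x)\cap\Gamma(y_i))\subseteq\Gamma(x)$ have size $\lambda+1\ge\beta$. Two of them meet only in common neighbors of $y_i,y_j$ other than $x$, at most $\mu-1$. So $k\ge(s+1)\beta-\binom{s+1}2(\mu-1)>s\beta$ by Lemma 6, a contradiction.

**Step 2: extending claws.** Every $r$-claw with $r\le s-1$ extends to an $(r+1)$-claw: the number of $z\in\Gamma(x)$ equal or adjacent to some $y_i$ is at most $(s-1)(\lambda+1)=(s-1)(\beta+\alpha(s-1))<s\beta$, because $\beta>s^3\mu>\alpha(s-1)^2$.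

**Step 3: a large clique on every edge.** Let $x\sim y$ and take an $s$-claw $(x;y,y_2,\dots,y_s)$. Consider $x$, $y$ and all common neighbors of $x,y$ adjacent to no $y_i$ $(i\ge2)$. They form a clique: two nonadjacent such common neighbors, together with $y_2,\dots,y_s$ (from which they differ, being adjacent to $y$), would give an $(s+1)$-claw. At most $\mu-1$ common neighbors of $x,y$ are adjacent to a given $y_i$, as $x$ is one more common neighbor of $y$ and $y_i$. So the clique has size $\ge2+\lambda-(s-1)(\mu-1)$. Call maximal cliques of at least this size *lines*. Every edge is in a line.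

**Step 4: only one line on every edge.** Let distinct lines $L_1,L_2$ contain the edge $xy$. By maximality some $c\in L_1\setminus L_2$ is nonadjacent to some $c'\in L_2\setminus L_1$. So $L_1\cap L_2\subseteq\Gamma(c)\cap\Gamma(c')$ has size $\le\mu$, while $|L_1\cup L_2|\le\lambda+2$. Adding sizes, $2(2+\lambda-(s-1)(\mu-1))\le\lambda+2+\mu$, so $\lambda+2\le2(s-1)(\mu-1)+\mu\le2s\mu$. But $\lambda+2>\beta>s^3\mu$, a contradiction.

**Step 5: exact numbers.** By Step 4 the lines on $x$, with $x$ removed, partition $\Gamma(x)$. Each has at least $\beta-(s-1)(\mu-1)$ points besides $x$, so there are at most $\frac{s\beta}{\beta-(s-1)(\mu-1)}<s+1$ of them; the last inequality is $\beta>(s^2-1)(\mu-1)$. A clique of size $n$ with characteristic vector $\chi$ satisfies $0\le\chi^\top E_{-s}\chi$, which is a positive multiple of $n(1+(n-1)\sigma_1)$, and $\sigma_1=-1/\beta$; so $n\le\beta+1$. Now $s\beta=k$ is the sum of $|L|-1\le\beta$ over at most $s$ lines. So there are exactly $s$ lines on $x$, all of size $\beta+1$, and equality gives $\|E_{-s}\chi_L\|^2=\chi_L^\top E_{-s}\chi_L=0$. $\square$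

We call vertices also *points*. Two distinct lines share at most one point. For $u\sim w$ we write $uw$ for the line on $u,w$. The purpose of $E_{-s}\chi_L=0$ is the next lemma.

**Lemma 9.** For a vertex $x$ and a line $L$, $i:=d(x,L)\le d-1$, and $L$ has exactly $\psi_i:=1+\alpha[i]$ points at distance $i$ from $x$; the others are at distance $i+1$. If $d(x,y)=i\ge1$, exactly $[i]$ lines on $y$ are at distance $i-1$ from $x$.

*Proof.* As $L$ is a clique, its points are at distance $i$ or $i+1$ from $x$. The $x$-entry of $E_{-s}\chi_L=0$ says $\sum_{y\in L}\sigma_{d(x,y)}=0$. If $i=d$, this is $(\beta+1)\sigma_d=0$, impossible. If $i<d$ and $n$ points are at distance $i$, then $n\sigma_i+(\beta+1-n)\sigma_{i+1}=0$, that is, $n(\beta-\alpha[i])=(\beta+1-n)(1+\alpha[i])$, so $n=1+\alpha[i]$. For the second claim, each of the $c_i$ neighbors of $y$ in $\Gamma_{i-1}(x)$ is on one line with $y$, that line is at distance $i-1$ from $x$, and it contains $\psi_{i-1}$ such neighbors. So there are $c_i/\psi_{i-1}=[i]$ such lines. $\square$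

**Definition (the set $S(x,y)$).** For $d(x,y)=2$ let $S(x,y)$ be the set of the $b+1$ lines on $x$ at distance 1 from $y$. Put $a:=\alpha+1=\psi_1$.

**Lemma 10.** $\alpha$ is an integer and $0\le\alpha\le b$.

*Proof.* $\alpha=\psi_1-1$, and $\psi_1$ counts points. Let $d(x,y)=2$. A common neighbor $w$ of $x,y$ determines the pair $(xw,yw)\in S(x,y)\times S(y,x)$, and $w$ is the unique common point of these two lines. So $(b+1)a=c_2\le(b+1)^2$. $\square$

**Proposition 11** (Theorem 1 for $b=1$). If $b=1$, then $\Gamma$ is $H(d,\beta+1)$ or $J(d+\beta,d)$.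

*Proof.* By Lemma 10, $\alpha\in\{0,1\}$, so $\Gamma$ has the array of $H(d,\beta+1)$ or of $J(d+\beta,d)$, where $\beta>B>\max(3,d)$. In particular $d+\beta\ge2d$ and $\beta+1\ne4$. Apply (F2). $\square$

**From now on $b\ge2$.** Then $s\ge b^2+b+1\ge7$, $s\geq b^{d-1}$ and $\psi_2=1+\alpha(b+1)\le b^2+b+1\le s$. As $B>s^{28}$, we have
$$\beta>\alpha+s\psi_2,\quad \beta>(b+2)^2,\quad \beta>(b^3+b^2+2)^2,\quad \beta>b^{d+4}.\tag{4}$$
For these use $\alpha+s\psi_2\le 2s^2$, $b+2\le s$, $b^3+b^2+2\le(b^2+b+1)^2\le s^2$, and $d+4\le4(d-1)$. In particular $\beta+1>2a+a^2$ (as $a\le b+1$) and $\beta+1>b^2$.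

**A model to keep in mind.** In $H_q(d,e)$ (with $a=q$, $\beta+1=q^e$) the lines are the sets $\{X+uy^\top:y\in\mathbb F_q^e\}$, one on $X$ for each direction $\langle u\rangle\subset\mathbb F_q^d$: they are cliques of size $q^e$, $[d]_q$ on each vertex, and the edge $X,X+uy^\top$ is in only one. The point $wz^\top$, with $w\notin\langle u\rangle$, $z\neq 0$, has exactly the $q$ neighbors $t\,uz^\top$ $(t\in\mathbb F_q)$ on $\{uy^\top\}$, since $wz^\top-uy^\top$ has rank 2 unless $y\in\langle z\rangle$.

## 4. Parallel lines and quads

We want a subgeometry through any two concurrent lines. In the model it should be "all matrices with columns in a fixed 2-space". To get it in general we study how two lines see each other.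

**Definition ($\parallel$ and $\approx$).** For disjoint lines $K,M$ at distance 1, let $K_M=\{n\in K:d(n,M)=1\}$. Each $n\in K_M$ has $a$ neighbors on $M$, all in $M_K$, and conversely; so $|K_M|=|M_K|$. Write $K\parallel M$ if this number is $\beta+1$. Write $K\approx M$ if $K,M$ are distinct and meet, or $K\parallel M$. Both relations are symmetric.

In the model, $K=\{uy^\top\}$ and $M=\{X+uy^\top\}$ with the same direction satisfy: $d(uy^\top,M)$ is the minimum rank of $X+uz^\top$ over all $z$, the same for all $y$; so they are parallel as soon as they are at distance 1. If $M=\{X+u'y^\top\}$ with another direction is disjoint from $K$ and at distance 1, then modulo $u'$ we can write $X\equiv wz^\top+ut^\top$ with $w\notin\langle u,u'\rangle$, $z\ne0$, and $X-uy^\top$ has rank 1 modulo $u'$ exactly if $t-y\in\langle z\rangle$. So $|K_M|=q$. There is a large gap between $q$ and $\beta+1=q^e$, and such a gap is there in general.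

**Lemma 12.** Let $K,M$ be disjoint lines at distance 1. Then $|K_M|\le\psi_2$ or $K\parallel M$.

*Proof.* If $K\not\parallel M$, some $u\in M$ has $d(u,K)\ge2$. Each $n\in K_M$ has a neighbor on $M$, so $d(u,n)\le2$. Thus $d(u,K)=2$, and $K_M\subseteq K\cap\Gamma_2(u)$, which has size $\psi_2$. $\square$

**Lemma 13.** Let $d(y,M)=1$ and $S(y,M):=\{K\ni y:K\approx M\}$. Then $|S(y,M)|=b+1$, exactly $a$ of these lines meet $M$, and $S(y,z)=S(y,M)$ for all $z\in M\cap\Gamma_2(y)$.

*Proof.* The $a$ neighbors of $y$ on $M$ lie on $a$ different lines on $y$ (a line with two of them would be $M$), so exactly $a$ lines on $y$ meet $M$. They lie in $S(y,z)$ for every $z\in M\cap\Gamma_2(y)$. The purpose of the following count is to show that the rest of $S(y,z)$ does not depend on $z$. Count pairs $(z,K)$ with $z\in M\cap\Gamma_2(y)$, $K\in S(y,z)$, $K\cap M=\emptyset$: there are $\beta+1-a=\beta-\alpha$ choices of $z$ and for each $b+1-a=b-\alpha$ lines $K$, so $(\beta-\alpha)(b-\alpha)$ pairs. Let $p$ be the number of $K\ni y$ with $K\parallel M$. Each of these lies in every $S(y,z)$, so $p\le b-\alpha$.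 Any other $K$ occurs only with $z\in M_K$, hence at most $\psi_2$ times by Lemma 12, and there are at most $s$ such $K$. So
$$(\beta-\alpha)(b-\alpha-p)\le s\psi_2<\beta-\alpha$$
by (4), whence $p=b-\alpha$. So $|S(y,M)|=a+p=b+1$, and $S(y,M)\subseteq S(y,z)$, a set of the same size. $\square$

**Lemma 14.** Let $d(x,K)=1$; let $M\in S(x,K)$ meet $K$ in $m'$; let $m\in M\setminus\{x,m'\}$ and $L\in S(x,K)\setminus\{M\}$. Then $S(m,K)=S(m,L)$.

*Proof.* We have $d(m,K)=1$ via $m'$ and $d(m,L)=1$ via $x$; $m\notin K$ and $m\notin L$ as two lines share at most one point. If $L\cap K=\{k_0\}$ with $d(m,k_0)=2$, both sets equal $S(m,k_0)$ by Lemma 13. In the other cases we will find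
$$k\in K,\ l\in L\quad\text{with}\quad k\sim l,\ \ d(x,k)=d(m,k)=d(m,l)=2.\tag{5}$$

**Step 1: existence of (5).** Suppose first $L\cap K=\emptyset$, so $L\parallel K$. Take $k\in K$ outside the $a$ neighbors of $x$, the $a$ neighbors of $m$, and the at most $a^2$ neighbors of the $a$ points of $L\cap\Gamma(m)$; let $l\in L$ be any neighbor of $k$. Then $l\not\sim m$. Suppose now $L\cap K=\{k_0\}$ with $k_0\sim m$. Then $k_0\ne m'$ (else $L,M$ share $x$ and $m'$), so $m$ has two neighbors on $K$ and $a\ge2$. Take $k\in K$ outside the neighbors of $x$ (so $k\ne k_0$), of $m$, and of the points of $L\cap\Gamma(m)\setminus\{k_0\}$. Then $k\notin L$ has $a\ge2$ neighbors on $L$, one being $k_0$; let $l\ne k_0$ be another. By the choice of $k$, $l\not\sim m$. In both cases at most $2a+a^2<\beta+1$ points are excluded, so $k$ exists. Further $k\not\sim x$ gives $l\ne x$ and $k\ne m'$. So $x\sim m'\sim k$ and $m\sim m'\sim k$ give $d(x,k)=d(m,k)=2$, and $m\sim x\sim l$ gives $d(m,l)=2$.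

**Step 2: using (5) to pass from $K$ to $L$.** Let $I=kl$. Since $k\not\sim x$, $x\notin I$; since $x\sim l$, $d(x,I)=1$; so $I\in S(k,x)$. Since $k\sim m'$ and $k\notin M$, $d(k,M)=1$; as $x\in M\cap\Gamma_2(k)$, Lemma 13 gives $S(k,x)=S(k,M)$. So $I\approx M$. Since $m\notin I$ (as $k\not\sim m$) and $m\in M$, it follows that $d(m,I)=1$. By Lemma 13, used for $k\in K$, $k\in I$, $l\in I$, $l\in L$ in turn,
$$S(m,K)=S(m,k)=S(m,I)=S(m,l)=S(m,L).\qquad\square$$

**Definition (the geometry $G(x,S)$).** Fix $x$ and $S=S(x,y)$ for some $y\in\Gamma_2(x)$. Let $\mathcal K$ be the set of lines $K$ with $d(x,K)=1$ and $S(x,K)=S$, let $Q$ be the set of all points on lines of $S\cup\mathcal K$, and $G(x,S)=(Q,S\cup\mathcal K)$.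

In the model, take $x=0$ and $y$ of rank 2 with column space $W$. The line $\{uz^\top\}$ is at distance 1 from $y$ exactly if $u\in W$: if $u\in W$ we can subtract one $uz^\top$ and leave rank 1; if $u\notin W$ then $y$ has rank 2 modulo $u$. So $S$ is the set of $q+1$ directions in $W$.

**Lemma 15.** Every point of $Q$ is on exactly $b+1$ lines of $G(x,S)$. More precisely:

1. $Q\cap\Gamma(x)$ is the union of the sets $M\setminus\{x\}$, $M\in S$, and $Q\subseteq\{x\}\cup\Gamma(x)\cup\Gamma_2(x)$.
2. If $z\in Q\cap\Gamma_2(x)$, then $S(x,z)=S$, and the lines of $\mathcal K$ on $z$ are exactly those of $S(z,x)$.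
3. If $m\in M\in S$, $m\ne x$, and $\mathcal K_m$ is the set of lines of $\mathcal K$ on $m$, then $S_m:=\{M\}\cup\mathcal K_m=S(m,L)$ for every $L\in S\setminus\{M\}$.
4. $|Q|=(\beta+1)(\beta b+a)/a$, and $G(x,S)$ has $\ell:=(b+1)(\beta b+a)/a$ lines.

*Proof.* The point $x$ is on the $b+1$ lines of $S$ and on no line of $\mathcal K$.

**Step 1: neighbors of $x$ (item 1).** If a point $m$ of $K\in\mathcal K$ is adjacent to $x$, then $xm$ meets $K$, so $xm\in S(x,K)=S$. All points of $K$ are at distance 1 or 2 from $x$.

**Step 2: points at distance 2 (item 2).** Such a $z$ is on some $K\in\mathcal K$, so $S(x,z)=S(x,K)=S$ by Lemma 13. For a line $K'$ on $z$ at distance 1 from $x$, again $S(x,K')=S(x,z)=S$, so $K'\in\mathcal K$.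

**Step 3: points at distance 1 (item 3).** For $L\in S\setminus\{M\}$ and $K\in\mathcal K_m$ we have $L\in S(x,K)$, so $K\approx L$. Thus $\mathcal K_m\subseteq S(m,L)\setminus\{M\}$, and as $M\in S(m,L)$, $|\mathcal K_m|\le b$. Conversely, $y$ has a neighbor $m'\in M$, $m'\ne x$, and $K=ym'$ is in $\mathcal K$ because $S(x,K)=S(x,y)$. Let first $m\ne m'$ and $J\in S(m,K)\setminus\{M\}$. Then $x\sim m$ and $x\notin J$, so $d(x,J)=1$. For $L\in S\setminus\{M\}$ we have $J\in S(m,K)=S(m,L)$ by Lemma 14, so $J\approx L$ and $L\in S(x,J)$; also $M\in S(x,J)$, as $J$ meets $M$. So $S\subseteq S(x,J)$, hence $S(x,J)=S$ and $J\in\mathcal K$. As $M\in S(m,K)$, there are $b$ such lines $J$, so $|\mathcal K_m|=b$. If $m=m'$, take a point $m''\in M\setminus\{x,m'\}$ and a line of $\mathcal K$ on $m''$ in place of $K$, and repeat. Now $\{M\}\cup\mathcal K_m\subseteq S(m,L)$, both of size $b+1$.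

**Step 4: counting (item 4).** Count pairs in $(Q\cap\Gamma_2(x))\times(Q\cap\Gamma(x))$ on lines of $\mathcal K$. A point $z\in Q\cap\Gamma_2(x)$ is on the $b+1$ lines of $S(z,x)$, each with $a$ neighbors of $x$. A point of $Q\cap\Gamma(x)$, of which there are $(b+1)\beta$, is on $b$ lines of $\mathcal K$, each with $\beta+1-a$ points of $\Gamma_2(x)$. So $|Q\cap\Gamma_2(x)|(b+1)a=(b+1)\beta\cdot b(\beta+1-a)$, and adding $1+(b+1)\beta$ gives $|Q|=(\beta+1)(\beta b+a)/a$. The number of lines is $(b+1)|Q|/(\beta+1)$. $\square$

**Lemma 16** (the base point does not matter). For $z\in Q$ let $S_z$ be the set of lines of $G(x,S)$ on $z$. Then $G(x,S)=G(z,S_z)$.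

*Proof.* Every point of $Q$ is reached from $x$ by at most two steps along lines of $G(x,S)$. Applying the statement for one step, and then again for the same geometry with the new base point, we see that it suffices to take $z=m\in M\in S$, $m\ne x$. Here $S_m=S(m,L)=S(m,w)$ with $L\in S\setminus\{M\}$ and $w\in L\cap\Gamma_2(m)$, so $G(m,S_m)$ is defined. Both geometries have $\ell$ lines, so it suffices that each line of $G(x,S)$ is a line of $G(m,S_m)$. For lines on $m$ this is clear. For $L\in S\setminus\{M\}$, $S(m,L)=S_m$ by Lemma 15. For $K\in\mathcal K$ meeting $M$ in $m'\ne m$, $S(m,K)=S(m,L)=S_m$ by Lemma 14. Finally let $K\in\mathcal K$ be disjoint from $M$. As $M\in S(x,K)$, $M\parallel K$ and $d(m,K)=1$. Choose $k\in K$ with $d(x,k)=d(m,k)=2$ (at most $2a$ points are excluded) and a neighbor $m'\in M$ of $k$; then $m'\ne x,m$. The line $K'=km'$ is on $k$ and at distance 1 from $x$, so $K'\in S(k,x)$ and $K'\in\mathcal K$ by Lemma 15, and $K'$ meets $M$ in $m'$. So $S(m,K)=S(m,k)=S(m,K')=S_m$, by Lemma 13 and the previous case. $\square$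

Hence, if $z\in Q$ and $K\not\ni z$ is a line of $G(x,S)$, then $d(z,K)=1$, $S(z,K)=S_z$, and exactly $a$ points of $K$ are adjacent to $z$, all joined to $z$ by lines of $G(x,S)$.

**Definition (quad, block).** The geometries $G(x,S)$ are called quads. A quad is a partial geometry with $\beta+1$ points per line, $b+1$ lines per point and $a$ lines on a point $z$ meeting a line $K\not\ni z$. The $b+1$ lines of a quad on a point $x$ form its block at $x$. We write $L\in Q$ if the line $L$ is a line of the quad $Q$.

**Lemma 17.** Quads have the following properties.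

- **(Q1)** Two distinct concurrent lines $L,M$ lie in a unique quad, denoted $\langle L,M\rangle$.
- **(Q2)** Adjacent points of a quad are joined by a line of the quad. So three pairwise adjacent, noncollinear points span three lines contained in a common quad. A line not in a quad meets it in at most one point.
- **(Q3)** If $x,y$ are points of a quad $Q$ with $d(x,y)=2$, the block of $Q$ at $x$ is $S(x,y)$. Two points at distance 2 lie in exactly one quad.
- **(Q4)** If $z\notin Q$, the points of $\Gamma(z)\cap Q$ are pairwise adjacent, and if there are any, their number is $1+(b+1)\alpha$.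
- **(Q5)** If $J,L$ are lines of a quad, every point of $L$ is at distance $\le1$ from $J$.

*Proof.* (Q1) Let $x=L\cap M$, fix $m\in M\setminus\{x\}$ and $K\in S(m,L)\setminus\{M\}$. Then $d(x,K)=1$ and $L,M\in S(x,K)=S(x,w)$ for $w\in K\cap\Gamma_2(x)$, which gives a quad. If a quad contains $L,M$ and has block $S$ at $x$, then Lemmas 16 and 15 give $\mathcal K_m=S(m,L)\setminus\{M\}\ni K$, so $S=S(x,K)$ is determined, and with it the quad.

(Q2) Take one of the two points as base point in Lemma 15(1). For noncollinear pairwise adjacent $x,y,z$, the quad $\langle xy,xz\rangle$ contains $yz$.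

(Q3) The first claim is Lemma 15(2). Hence a quad on $x,y$ must be $G(x,S(x,y))$; and this quad contains $y$, since $y$ is on lines of $\mathcal K$.

(Q4) If $u,u'\in\Gamma(z)\cap Q$ had $d(u,u')=2$, then $uz\in S(u,u')$ would be a line of $Q$ by (Q3). Take $u\in\Gamma(z)\cap Q$. On each of the $b+1$ lines of $Q$ on $u$, $z$ has $a-1=\alpha$ further neighbors, and all of $\Gamma(z)\cap Q$ lies on these lines by (Q2).

(Q5) This is the antiflag property. $\square$

By (Q1), the $s$ lines on a point $x$, with the blocks at $x$, form a linear space: two lines on $x$ lie in exactly one block.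

## 5. A rank bound for $\alpha$

**Proposition 18.** $\alpha\in\{b-1,b\}$. In particular $\alpha\ge1$ and $a\ge2$.

*Proof.* Suppose $a\le b-1$. We produce $\ell$ unit vectors with two inner products in a space of bounded dimension and use Lemma 3 again. Let $Y$ be the point-line incidence matrix of a quad, $\mathbf J$ an all-one matrix, and $X=Y^\top Y$. The $(p,L)$ entry of $YY^\top Y$ counts pairs (line on $p$, point common to it and $L$): it is $(\beta+1)+b$ if $p\in L$ and $a$ otherwise. So $YY^\top Y=(\beta+b+1-a)Y+a\mathbf J$ and
$$X^2=(\beta+b+1-a)X+a(\beta+1)\mathbf J.$$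
Hence $Z=X-(\beta+1)I$, the adjacency matrix of concurrency of lines, has valency $b(\beta+1)$ and eigenvalues in $\{b-a,-(\beta+1)\}$ on $\mathbf 1^\perp$. Let
$$c_0=\frac a{b(b+1-a)},\qquad G=I-\tfrac1bZ+c_0(\mathbf J-I-Z).$$
Here $c_0<1$, since $a<b(b+1-a)$ is equivalent to $a<b$. From $\ell=(b+1)(\beta b+a)/a$ we get $\ell-1-b(\beta+1)=\beta b(b+1-a)/a$, so $G\mathbf1=(1-(\beta+1)+\beta)\mathbf1=0$. On $\mathbf1^\perp$ the eigenvalues of $G$ are
$$1-\frac{b-a}b-c_0(1+b-a)=0\qquad\text{and}\qquad\rho=1+\frac{\beta+1}b+c_0\beta>0.$$
So $G$ is positive semidefinite of rank $g=\operatorname{tr}G/\rho=\ell/\rho\le\frac{\ell b}{\beta+1}\le b^2(b+1)$, using $\beta b+a\le b(\beta+1)$ and $a\ge 1$. Thus $G$ is the Gram matrix of $\ell$ unit vectors in $\mathbb R^g$ with mutual inner products in $\{-\frac1b,c_0\}$, both $\ne1$. By Lemma 3, $\beta<\ell\le\binom{g+2}2\le(b^3+b^2+2)^2$, against (4). $\square$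

## 6. Two points of a line and their common neighbors off the line

From now on $a\ge2$. The next two lemmas hold in both remaining cases, and everything that follows rests on them. Note that $s>b+1$, so a point has lines outside any given quad on it.

**Lemma 19.** Let $x\ne y$ be points of a line $L$, and $p,p'\notin L$ distinct points, each adjacent to $x$ and $y$. Then $p\sim p'$.

*Proof.* Put $A=\langle L,xp\rangle$ and $A'=\langle L,xp'\rangle$.

**Step 1: the case $A\ne A'$.** Suppose $d(p,p')=2$. Then $xp,yp\in S(p,p')$, and these are two distinct lines of $A$ by (Q2). The unique quad on $p,p'$ has block $S(p,p')$ at $p$, so it is $A$ by (Q1). Exchanging the roles of $p$ and $p'$, it is $A'$: a contradiction.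

**Step 2: the case $A=A'$, reduced to Step 1 by leaving $A$.** If $xp=xp'$, we are done. Otherwise take a line $M$ on $x$ not in $A$, and $c\in M\cap\Gamma(y)$, $c\ne x$ (it exists as $a\ge2$). By (Q2), $M$ meets $A$ only in $x$, so $c\ne p,p'$ and $p,p'\notin M$. Since $\langle L,xc\rangle=\langle L,M\rangle\ne A$, Step 1 gives $p\sim c$ and $p'\sim c$. Now apply Step 1 to the line $M$ with its points $x,c$ and to $p,p'\notin M$: the quads $\langle M,xp\rangle$, $\langle M,xp'\rangle$ are distinct, since otherwise both contain $xp,xp'$ and equal $A\not\ni M$. So $p\sim p'$. $\square$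

**Lemma 20.** Let $x\ne y$ be on $L$. The set $B(x,y):=\Gamma(w)\cap L$, of size $a$, is the same for all $w\notin L$ adjacent to $x$ and $y$, and such $w$ exist. Any two points of $L$ lie in exactly one of the sets $B(\cdot,\cdot)\subseteq L$.

*Proof.* On a line $M\ne L$ on $x$, $y$ has $a\ge2$ neighbors, one of them $\ne x$; so $w$ exists. Let $w,w'$ be two such points. First let $w'\notin xw$, and let $u\in L\cap\Gamma(w)$, $u\ne x,y$. By Lemma 19, $w\sim w'$. Now $u,w'$ are off the line $xw$ and both adjacent to its points $x,w$, so $u\sim w'$ by Lemma 19. Hence $\Gamma(w)\cap L\subseteq\Gamma(w')\cap L$, and the sizes agree. If $w'\in xw$, choose a line $M\ne L,xw$ on $x$ and $v\in M\cap\Gamma(y)$, $v\ne x$; apply the previous case to $(w,v)$ and to $(v,w')$. Finally, if $x,y\in\Gamma(w)\cap L$ with $w\notin L$, then $\Gamma(w)\cap L=B(x,y)$; so $B(x,y)$ is the only one of the sets that contains $x$ and $y$. $\square$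

In the model, with $L=\{uy^\top\}$ and $w=u'z^\top$, the set $\Gamma(w)\cap L=\{t\,uz^\top\}$ is a 1-dimensional subspace.

## 7. $\alpha=b$: the lines of a quad form a projective space

In the Grassmann graph $J_q(e,d)$ the lines of size $\beta+1=[e-d+1]_q$ are the sets of all $d$-spaces on a given $(d-1)$-space. The $d$-spaces on a given $(d-2)$-space $T$ correspond to the 2-spaces of a space of dimension $e-d+2$; the lines among them correspond to the points of $PG(e-d+1,q)$. So we should make the lines of a quad into points.

**Proposition 21.** If $\alpha=b$, then $b=q$ is a prime power, $\beta=q[e-d]_q$ for an integer $e$, and $\Gamma\cong J_q(e,d)$.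

*Proof.* Here $a=b+1$, so any two lines of a quad $Q$ meet. Let $\mathcal D$ be the linear space whose points are the lines of $Q$ and whose lines are the points of $Q$, each consisting of the $b+1\ge3$ lines of $Q$ on it.

**Step 1: Veblen's axiom**, which makes $\mathcal D$ a projective space. Let $p\ne p'$ be points of $Q$ on a line $L$ of $Q$; let $M,M'\ne L$ be distinct lines of $Q$ on $p$, and $K,K'\ne L$ distinct lines of $Q$ on $p'$; let $u=M\cap K$, $u'=M'\cap K'$. We must show that some line of $Q$ contains $u$ and $u'$. If $u\in L$, then $u\in M\cap L$ gives $u=p$ and $u\in K\cap L$ gives $u=p'$, impossible. So $u\notin L$, and likewise $u'\notin L$; both are adjacent to $p$ and $p'$. By Lemma 19, $u=u'$ or $u\sim u'$. In the first case any line of $Q$ on $u$ will do, in the second the line $uu'$, by (Q2).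

**Step 2: identification.** $\mathcal D$ is a projective space with $b+1$ points per line and $\ell=\beta b+b+1>b^2+b+1$ points, so its dimension is $\ge3$. By (F5), $\mathcal D=PG(m,q)$ with $q=b$ a prime power. Counting points, $\beta q=[m+1]_q-[2]_q=q^2[m-1]_q$, that is, $\beta=q[e-d]_q$ with $e:=d+m-1$.

**Step 3: the uniqueness theorem applies.** By (4), $\beta>q^{d+4}>q[d+3]_q$, so $e-d\ge d+4$ and $e\ge2d+4$. So $\Gamma$ has the array of $J_q(e,d)$, and $\Gamma\cong J_q(e,d)$ by (F3). $\square$

## 8. $\alpha=b-1$: quads are nets; base $b=2$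

From here to the end $\alpha=b-1$, so $a=b$. Put $N:=\beta+1$. We must show that $b$ is a prime power and $N$ is a power of $b$; only then does (F4) apply.

**Lemma 22.** Let $Q$ be a quad. "Equal or disjoint" is an equivalence relation on its lines. There are $b+1$ classes (parallel classes), each partitions $Q$ and has $N$ lines; lines from different classes meet in one point; $|Q|=N^2$.

*Proof.* For a line $M$ of $Q$ and $y\in Q\setminus M$, exactly $b$ of the $b+1$ lines of $Q$ on $y$ meet $M$ and exactly one is disjoint from $M$. So two distinct lines on $y$ cannot both be disjoint from $M$; this is transitivity. Every point is on exactly one line of each class, so there are $b+1$ classes. Lemma 15(4) gives $|Q|=N(\beta b+b)/b=N^2$; so each class has $N$ lines. $\square$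

So $Q$ is a net. For $b=2$ it has three classes and is a Latin square, and Lemma 19 becomes an algebraic law.

**Proposition 23.** If $b=2$ (and $\alpha=1$), then $N=2^e$ for an integer $e$.

*Proof.* Let $X_1,X_2,X_3$ be the parallel classes of a quad $Q$. For $K\in X_1$, $M\in X_2$ let $K\circ M\in X_3$ be the line through $K\cap M$. By Lemma 22 this is a Latin square.

**Step 1: a law for $\circ$.** *If $K\circ M=K'\circ M'$, then $K\circ M'=K'\circ M$.* If $K=K'$ or $M=M'$, both equalities hold by the Latin property. Let $K\ne K'$ and $M\ne M'$. Then $p=K\cap M$ and $p'=K'\cap M'$ are different points on $L=K\circ M$. Let $u=K\cap M'$ and $u'=K'\cap M$; they are distinct. If $u\in L$, then $u=K\cap L=p\in M\cap M'$, impossible; similarly, if $u'\in L$, then $u'=M\cap L=p\in K\cap K'$. So $u,u'\notin L$, and both are adjacent to $p$ and $p'$. By Lemma 19, $u\sim u'$. The line $uu'$ is in $Q$ by (Q2), and it is not in $X_1$ (the $X_1$-lines on $u,u'$ are $K\neq K'$) nor in $X_2$ (they are $M'\ne M$). So it is in $X_3$: $K\circ M'=uu'=K'\circ M$.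

**Step 2: a group.** Fix $K_0\in X_1$, $M_0\in X_2$. On $H:=X_3$ define $(K\circ M_0)\cdot(K_0\circ M):=K\circ M$. This is a loop with identity $1=K_0\circ M_0$ and $|H|=N$, and Step 1 says: $xy=x'y'$ implies $xy'=x'y$. From $x\cdot y=1\cdot(xy)$ we get $x(xy)=y$; with $y=1$, $xx=1$. From $xx=1=yy$ we get $xy=yx$. With $t=x(yz)$ we have $xt=yz$, hence $xz=yt$, so $y(xz)=y(yt)=t$; thus $x(yz)=y(xz)$. Then $(xy)z=z(xy)=x(zy)=x(yz)$. So $H$ is an elementary abelian 2-group, and $N=2^e$. $\square$

For $b\ge3$ a quad has at least four classes, and a multiplication made from three of them uses too little. We look instead for permutations of a quad $Q$ that fix every line of one parallel class, as translations do. Inside $Q$ we have none to start with. We will get them by projecting $Q$ to a disjoint quad and back, inside a three-dimensional piece of $\Gamma$. In the model this piece is the set of $N^3=q^{3e}$ matrices with columns in a fixed 3-space. So we first build the "3-spaces" at one point, then carry them to other points.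

## 9. Planes at a point and their transport

**Setup ($*$).** Let $W$ be a line, $u\ne z$ on $W$, $A$ a quad on $u$ with $W\notin A$, and $P\in A$ a line on $u$. Put $Q_0=\langle W,P\rangle\ne A$. Choose $x\in P$ with $d(x,z)=2$ and a line $L\ne P$ of $A$ on $x$. Then $L\notin Q_0$ (else $A=\langle L,P\rangle=Q_0$). By (Q3) the block of $Q_0$ at $x$ is $S(x,z)$, so $L\notin S(x,z)$ and $d(z,L)=2$. As $L$ has only $\psi_2=1+(b-1)(b+1)=b^2<N$ points at distance 2 from $z$, we can choose $m\in L$ with $d(z,m)=3$. Let $\mathcal S$ be the set of lines on $z$ at distance 2 from $m$; by Lemma 9, $|\mathcal S|=[3]=b^2+b+1$.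

**Lemma 24.** In Setup ($*$):

1. $\mathcal S$ is the union of the blocks at $z$ of the $b+1$ distinct quads $\langle W,J\rangle$, $J\in A$, $J\ni u$.
2. $\mathcal S$ is closed: the block at $z$ through two lines of $\mathcal S$ is contained in $\mathcal S$.

*Proof.* **Step 1: item 1.** Two equal quads among the $\langle W,J\rangle$ would equal $A\not\ni W$. So they are distinct, their blocks at $z$ pairwise share only $W$, and the union has $1+(b+1)b=[3]$ elements. It remains to see that it lies in $\mathcal S$. Let $K\ni z$ be in $\langle W,J\rangle$. By (Q5) in $A$, $m$ is at distance $\le1$ from some $j\in J$; by (Q5) in $\langle W,J\rangle$, $j$ is at distance $\le1$ from $K$. So $d(m,K)\le2$, and as $z\in K$ and $d(m,z)=3$, $d(m,K)=2$.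

**Step 2: moving the axis $W$, for item 2.** Let $\mathcal B$ be the block of $Q_0$ at $z$; $\mathcal B\subset\mathcal S$ (take $J=P$). Let $W'\in\mathcal B=S(z,x)$. There is $u'\in W'\cap\Gamma(x)$, and $u'\ne z$. Then $xu'\in Q_0$ by (Q2), so $xu'\ne L$. Setup ($*$) holds with $W'$, $u'$, $A'=\langle xu',L\rangle$, $P'=xu'$ and the same $z,x,L,m$: indeed $W'\ne xu'$ are concurrent lines of $Q_0$, so $\langle W',P'\rangle=Q_0$; and if $W'\in A'$, then $A'=Q_0\ni L$, impossible. The set $\mathcal S$ depends only on $z$ and $m$. So by item 1, $\mathcal S$ is a union of $b+1$ blocks through $W'$, one of which is $\mathcal B$.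

**Step 3: counting pairs.** Hence, for each $W'\in\mathcal B$, the $b^2$ lines of $\mathcal S\setminus\mathcal B$ are partitioned into $b$ sets of size $b$, each forming a block with $W'$. Over all $W'\in\mathcal B$ this gives $(b+1)b$ sets of size $b$, from distinct blocks, as a block $\ne\mathcal B$ has at most one line in $\mathcal B$. Distinct blocks share at most one line, so these sets cover $(b+1)b\binom b2=\binom{b^2}2$ distinct pairs, that is, all pairs of $\mathcal S\setminus\mathcal B$. Pairs with one line $W'$ in $\mathcal B$ are covered by the blocks on $W'$, and pairs inside $\mathcal B$ by $\mathcal B$. $\square$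

**Definition (plane at a point).** A plane at $z$ is a set of $b^2+b+1$ lines on $z$ that is closed in the sense of Lemma 24(2). With its blocks it is a linear space with $b^2+b+1$ points and $b+1$ points per line, so a projective plane of order $b$. For a quad $A$ on $z$ and a plane $\pi$ at $z$ we write $A\in\pi$ if the block of $A$ at $z$ lies in $\pi$.

In the model the planes at $0$ given by Setup ($*$) are the sets of directions in a 3-space: the block of $\langle W,J\rangle$ is the set of directions in the span of those of $W$ and $J$.

**Lemma 25.** A block $\mathcal B$ at $z$ and a line $K\notin\mathcal B$ on $z$ lie in exactly one plane at $z$.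

*Proof.* At most one: the $b+1$ blocks that join $K$ to the lines of $\mathcal B$ have $1+(b+1)b$ lines together, so they fill the plane. At least one: take $W\in\mathcal B$, $u\in W\setminus\{z\}$, a line $J\ne W$ on $u$ in $\langle W,K\rangle$, and a line $P\ne W$ on $u$ in the quad $Q_0$ with block $\mathcal B$ at $z$. As $K\notin\mathcal B$, $\langle W,K\rangle\ne Q_0$, so $J\notin Q_0$ and $A=\langle P,J\rangle\ne Q_0$; hence $W\notin A$. Setup ($*$) gives $\mathcal S$, a plane at $z$ by Lemma 24(2), which contains the blocks of $\langle W,P\rangle=Q_0$ and $\langle W,J\rangle=\langle W,K\rangle$. $\square$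

**Lemma 26** (transport). Let $u\ne z$ be on the line $W$ and $\pi$ a plane at $u$ containing $W$. There is a unique plane $\pi'$ at $z$ containing $W$ such that the quads on $W$ with block at $u$ in $\pi$ are exactly the quads on $W$ with block at $z$ in $\pi'$.

*Proof.* Choose a block contained in $\pi$ that does not contain $W$; let $A$ be its quad. In the projective plane $\pi$ each block on $W$ meets it in one line, so the quads in question are the $\langle W,J\rangle$, $J\in A$, $J\ni u$. By Lemma 24, $\pi'=\mathcal S$ contains their blocks at $z$, and it has exactly $b+1$ blocks on $W$, so no others. Uniqueness: $\pi'$ is the union of the blocks of these quads at $z$. $\square$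

We call $\pi'$ the transport of $\pi$ along $W$ to $z$. The set of quads on $W$ does not change, so transport along one line is transitive and invertible. If a quad $A\in\pi$ contains $W$, then $A\in\pi'$.

**Lemma 27** (path independence). Let $A$ be a quad. Transport of planes $\pi$ with $A\in\pi$ along closed walks in the collinearity graph of $A$, each step along the line of $A$ joining the two points, is trivial.

*Proof.* All the lines used lie in $A$, so they lie in the planes, and $A$ belongs to every transported plane.

**Step 1: triangles.** Collinear triangles are trivial by transitivity. Let $x,y,z\in A$ be pairwise adjacent and noncollinear, $A\in\pi$ at $x$. We follow one line of $\pi$ outside $A$. Take a line $K_1\in\pi$, $K_1\notin A$, and $p\in K_1\cap\Gamma(y)$, $p\ne x$ (as $a\ge2$). Then $p\notin A$, and $p\sim z$ by Lemma 19 (line $xy$, points $p,z$). Let $\pi\to\pi_1\to\pi_2\to\pi_3$ be the transports along $xy$, $yz$, $zx$. The quad $\langle xy,K_1\rangle\in\pi$ contains $yp$ and, as it contains $xy$, lies in $\pi_1$; so $yp\in\pi_1$. The quad $\langle yz,yp\rangle\in\pi_1$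 contains $zp$ and lies in $\pi_2$; so $zp\in\pi_2$. The quad $\langle zx,zp\rangle\in\pi_2$ contains $xp=K_1$ and lies in $\pi_3$; so $K_1\in\pi_3$. Thus $\pi$ and $\pi_3$ both contain the block of $A$ at $x$ and $K_1$, and $\pi=\pi_3$ by Lemma 25.

**Step 2: quadrangles $o,u,w,k$ with $o,w\in A$, $d(o,w)=2$, and $u,k$ common neighbors of $o,w$.** For a common neighbor $u$, $ou\in S(o,w)$, the block of $A$ at $o$; so all common neighbors lie in $A$. They correspond to the pairs $(M,M')$ of meeting lines of $A$ with $o\in M$, $w\in M'$, that is, to the edges of $K_{b+1,b+1}$ minus a perfect matching (a line on $o$ misses exactly the parallel line on $w$). This graph is connected as $b+1\ge3$. If $u,u'$ correspond to different edges that share a vertex, they lie on a common line through $o$ or $w$ and are adjacent. Then transport along $o,u,w$ equals that along $o,u,u',w$ (triangle $u,u',w$), which equals that along $o,u',w$ (triangle $o,u,u'$). By connectivity, transport along $o,u,w$ and along $o,k,w$ agree for any two common neighbors.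

**Step 3: closed walks $o=w_0,\dots,w_n=o$ in general.** Join $o$ to each $w_i$ by a geodesic $\gamma_i$ in $A$, of length $\le2$, with $\gamma_0,\gamma_n$ trivial. It suffices to treat the closed walks $\gamma_i,\,w_iw_{i+1},\,\gamma_{i+1}^{-1}$. Let $K\in A$ be the line $w_iw_{i+1}$. If $o\in K$, all points of the walk lie on $K$ and it is trivial. Otherwise take $k\in K\cap\Gamma(o)$. By transitivity along $K$ we may insert $k$ between $w_i$ and $w_{i+1}$, and the walk splits into two walks of the form: from $o$ by a geodesic $\gamma$ to $w\in K$, then to $k$, then back to $o$ (or the reverse). If $w=k$, then $\gamma=(o,k)$ and this is trivial; if $w\sim o$, $w\ne k$, it is a triangle; if $d(o,w)=2$, it is a quadrangle. All are trivial. $\square$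

## 10. Cubes

Fix a quad $Q$, a point $u_0\in Q$ and a plane $\pi_{u_0}$ at $u_0$ with $Q\in\pi_{u_0}$. By Lemma 27, transport within $Q$ gives well-defined planes $\pi_u$, $Q\in\pi_u$, for all $u\in Q$, such that $\pi_{u'}$ is the transport of $\pi_u$ whenever $u\sim u'$ in $Q$. We call this a *consistent family* on $Q$. Let $C$ be the set of points on lines of $\pi_u$, $u\in Q$; note $Q\subseteq C$.

**Lemma 28.**

- **(a)** If $z\in C\setminus Q$, then $\Gamma(z)\cap Q$ consists of $b^2$ pairwise adjacent points $u'$, and $zu'\in\pi_{u'}$ for each.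
- **(b)** For $z\in C\setminus Q$ and $u\in\Gamma(z)\cap Q$, let $\pi_z$ be the transport of $\pi_u$ along $uz$. It does not depend on $u$.
- **(c)** If $z\in C$, $K\in\pi_z$, $y\in K\setminus\{z\}$, then $y\in C$ and $\pi_y$ is the transport of $\pi_z$ along $K$.
- **(d)** $|C|=N^3$.

*Proof.* (a) By (Q4) there are $1+(b+1)(b-1)=b^2$ such points, and they are pairwise adjacent. By definition of $C$, $zu\in\pi_u$ for one of them. For another $u'$, the quad $\langle uu',uz\rangle$ is in $\pi_u$ and contains $uu'$, a line of $Q$; so it is in $\pi_{u'}$, and it contains $u'z$.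

(b) For $u,u'\in\Gamma(z)\cap Q$ apply the triangle case of Lemma 27 to $z,u,u'$ in the quad $\langle uu',uz\rangle\in\pi_u$: transport along $u,u',z$ equals transport along $u,z$.

(c) If $z\in Q$, this holds by definition, both for $K\in Q$ and for $K\notin Q$. If $z\notin Q$ and $K$ meets $Q$ in $u$, then $K\in\pi_u$ by (a), so $y\in C$; $\pi_z$ and (if $y\ne u$) $\pi_y$ are transports of $\pi_u$ along $K$, and transitivity gives the claim. Otherwise $z\notin Q$ and $K\cap Q=\emptyset$. Choose $u\in\Gamma(z)\cap Q$; then $zu\in\pi_z$. Let $A=\langle K,zu\rangle\in\pi_z$; as $A$ contains $zu$, $A\in\pi_u$; and $A\ne Q$. In the projective plane $\pi_u$ the blocks of $A$ and $Q$ meet, so $A$ and $Q$ share a line $L$ on $u$. As $y\in K$, $y\notin Q$, so $y\in A\setminus L$, and $y$ has a neighbor $u'\in L$ with $yu'$ a line of $A$. As $L\in A$ and $L\in Q$, $\pi_{u'}$ is the transport of $\pi_u$ along $L$ (or $u'=u$), and $A\in\pi_{u'}$. So $yu'\in\pi_{u'}$, $y\in C\setminus Q$, and $\pi_y$ is the transport of $\pi_{u'}$ along $u'y$. The walks $z,u,u',y$ and $z,y$ both use lines of $A\in\pi_z$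 only, so Lemma 27 gives the claim.

(d) Each $u\in Q$ is on $b^2$ lines of $\pi_u$ not in $Q$, each with $N-1$ points outside $Q$ by (Q2). Each $z\in C\setminus Q$ arises from exactly $b^2$ points $u$ by (a). So $|C|=N^2+N^2(N-1)=N^3$. $\square$

**Definition ($C$-lines and $C$-quads).** The lines of $\pi_z$ $(z\in C)$ are the $C$-lines. The quads $R$ with $R\in\pi_w$ for some point $w\in C$ of $R$ are the $C$-quads.

By Lemma 28(c), a $C$-line $K$ is contained in $C$ and lies in $\pi_y$ for all $y\in K$; so the $C$-lines on $z$ are exactly the $b^2+b+1$ lines of $\pi_z$. If $R\in\pi_w$, then going from point to point along lines of $R$ we get $R\subseteq C$ and $R\in\pi_{w'}$ for all $w'\in R$. So lines of $C$-quads are $C$-lines, and two $C$-lines on a point span a $C$-quad. The set $C$ is connected by $C$-lines. The purpose of the next statement is that no $C$-quad is special.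

**(e)** *For every $C$-quad $R$ and $z\in C\setminus R$, $\Gamma(z)\cap R$ has $b^2$ points $w$, and each $zw$ is a $C$-line.* By Lemma 28(c), $(\pi_w)_{w\in R}$ is a consistent family on $R$. Lemma 28 for this family gives a set $C_R$ with $|C_R|=N^3$, and $C_R\subseteq C$ by Lemma 28(c). So $C_R=C$, and Lemma 28(a) for $R$ is the claim.

## 11. Parallelism in $C$ and translations of a quad

**Lemma 29.**

- **(C1)** For a $C$-quad $R$ and $z\in C\setminus R$, exactly $b^2$ $C$-lines on $z$ meet $R$, each in one point, and exactly $b+1$ miss $R$.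
- **(C2)** Distinct $C$-quads $R,R'$ with a common point meet exactly in a common line.
- **(C3)** For a $C$-quad $R$ and $z\in C\setminus R$ there is exactly one $C$-quad on $z$ disjoint from $R$; its lines on $z$ are the $b+1$ $C$-lines on $z$ missing $R$.
- **(C4)** "Equal or disjoint" is an equivalence relation on $C$-quads, and each class partitions $C$. If $\mathcal C$ is the set of classes, the $C$-quads on any $z\in C$ correspond bijectively to $\mathcal C$.

*Proof.* (C1) follows from (e) and (Q2).

(C2) Let $z\in R\cap R'$. The blocks of $R,R'$ at $z$ are distinct by (Q1), and in the projective plane $\pi_z$ they meet in one line $L$. If $w\in(R\cap R')\setminus L$, the $b\ge2$ lines joining $w$ to its neighbors on $L$ lie in $R$ and in $R'$, against (Q1).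

(C3) Let $F$ be the set of $b+1$ $C$-lines on $z$ missing $R$. If a $C$-quad $A$ on $z$ contains a line on $z$ that meets $R$, then $A\cap R$ is a line $L\not\ni z$ by (C2); exactly $b$ lines of $A$ on $z$ meet $L$, so $A$ contains exactly one line of $F$. Hence the quad $A_0$ through two lines of $F$ has only lines of $F$ on $z$, so its block at $z$ is $F$. If $A_0\cap R\ne\emptyset$, they share a line $L\not\ni z$, and a line of $A_0$ on $z$ meets $L$, a contradiction. Every other $C$-quad on $z$ contains a line not in $F$ and so meets $R$.

(C4) If two distinct $C$-quads on $z$ were both disjoint from the $C$-quad $R$, this would contradict (C3); so the relation is transitive. By (C3) each class has a member on each $z$, and only one, since its members are disjoint. $\square$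

We write $[R]$ for the class of a $C$-quad $R$.

**Definition (direction).** For a $C$-line $M$ let $c(M)\subset\mathcal C$ be the set of the $b+1$ classes of $C$-quads on $M$, its direction.

In the model, with $C$ the matrices with columns in a 3-space, a class of $C$-quads is a 2-space in it, and a direction is a 1-space, given by the $q+1$ 2-spaces on it.

**Lemma 30.**

- **(C5)** If $M,M'$ are disjoint lines of a $C$-quad $A$, then $c(M)=c(M')$.
- **(C6)** Distinct $C$-lines on a point have distinct directions, which share exactly one class. The set $\Delta$ of directions is the same at all points of $C$, and every point of $C$ is on exactly one $C$-line of each direction $\delta\in\Delta$, its $\delta$-line. Two distinct classes lie in exactly one common direction, and two distinct directions share exactly one class. The $\delta$-line on $z$ lies in the $C$-quad of class $\kappa$ on $z$ if and only if $\kappa\in\delta$.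

*Proof.* (C5) Let $A_1\ne A$ be a $C$-quad on $M$ and $y\in M'$; $y\notin A_1$, since $A\cap A_1=M$ by (C2). Let $A_1'$ be the $C$-quad on $y$ disjoint from $A_1$. It differs from $A$, so it shares with $A$ a line on $y$, disjoint from $M\subset A_1$; by Lemma 22 this line is $M'$. So $[A_1]=[A_1']\in c(M')$. Also $[A]\in c(M')$. Thus $c(M)\subseteq c(M')$, with equal sizes.

(C6) Distinct $C$-lines on $z$ lie in exactly one common $C$-quad, so by (C4) they share exactly one class, and as $b+1\ge2$ their directions are distinct. Let $z,z'$ lie on a $C$-line $L$. Each $C$-line $M\ne L$ on $z$ is disjoint from a line on $z'$ in $\langle L,M\rangle$, which has the same direction by (C5). So the directions at $z$ occur at $z'$, and conversely; as $C$ is connected by $C$-lines, $\Delta$ is the same everywhere. If $\kappa\in c(M)$ for a $C$-line $M$ on $z$, the $C$-quad of class $\kappa$ on $M$ contains $z$, so it is the $C$-quad of class $\kappa$ on $z$; this is the last claim. So at $z$ directions and classes correspond to the points and lines of the projective plane $\pi_z$, with incidence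 $\kappa\in\delta$, and the remaining claims can be read off there. $\square$

Fix a $C$-quad $Q$ and let $\kappa_0$ be its class. Its lines have the $b+1$ directions $\varepsilon\ni\kappa_0$, and by (C5) its parallel classes are the sets of $\varepsilon$-lines in $Q$.

**Lemma 31** (perspectivities).

- **(C7)** Let $Q'\ne Q$ be a $C$-quad of class $\kappa_0$, and $\delta\not\ni\kappa_0$ a direction. For $z\in Q$ the $\delta$-line on $z$ meets $Q'$ in one point $f_\delta(z)$. The map $f_\delta:Q\to Q'$ is a bijection that maps lines to lines of the same direction.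
- **(C8)** Let $\delta\ne\delta'$ be directions not containing $\kappa_0$, $\{\kappa\}=\delta\cap\delta'$, and $\varepsilon$ the direction containing $\kappa,\kappa_0$. Then $\tau=f_{\delta'}^{-1}f_\delta$ is a permutation of $Q$ that maps each line to a line of the same direction and fixes every $\varepsilon$-line (as a set).
- **(C9)** If $z\ne z'$ lie on an $\varepsilon$-line $L\subset Q$, some $\tau$ as in (C8) fixes all $\varepsilon$-lines and maps $z$ to $z'$.

*Proof.* (C7) The $\delta$-line on $z\in Q$ is not in $Q$. By (C3) for $R=Q'$, the $C$-lines on $z$ missing $Q'$ are those of the $C$-quad on $z$ disjoint from $Q'$, which is $Q$. So the $\delta$-line on $z$ meets $Q'$, in one point. By symmetry there is a map $Q'\to Q$ along $\delta$-lines, inverse to $f_\delta$. Let $L\subset Q$ be a line of direction $\varepsilon$, $z\in L$, and $A$ the $C$-quad generated by $L$ and the $\delta$-line on $z$. As $[A]\in\delta$, the $\delta$-lines on all points of $L$ lie in $A$. So $f_\delta(L)\subseteq A\cap Q'$. This intersection is a line by (C2), so equality holds by size. The direction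 of this line contains the two classes $[A]$ and $\kappa_0$, which are distinct as $A\ne Q$ share $z$; so does $\varepsilon$, and by (C6) the two directions are equal.

(C8) The first claim follows from (C7). Since $\kappa\in\delta$ and $\kappa\in\delta'$, the points $z,f_\delta(z),\tau(z)$ lie in the $C$-quad of class $\kappa$ on $z$. It meets $Q$ in a line on $z$ whose direction contains $\kappa$ and $\kappa_0$, that is, in the $\varepsilon$-line on $z$.

(C9) Choose $\kappa\in\varepsilon\setminus\{\kappa_0\}$. Let $A$ be the $C$-quad of class $\kappa$ on $z$, so $A\supset L$; let $M\ne L$ be a line of $A$ on $z$, and $w\in M\cap\Gamma(z')$, $w\ne z$ (it exists as $a=b\ge2$). The lines $M\ne wz'$ of $A$ meet in $w$, so their directions $\delta=c(M)$ and $\delta'=c(wz')$ are distinct; both contain $\kappa$, so $\delta\cap\delta'=\{\kappa\}$. Comparing with $L$ at $z$ and at $z'$, we see that both differ from $\varepsilon$; so they do not contain $\kappa_0$, since $\varepsilon$ is the only direction with $\kappa$ and $\kappa_0$. Also $w\notin Q$, as $A\cap Q=L$ and $w\notin L$. Let $Q'$ be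 the $C$-quad of class $\kappa_0$ on $w$. Then $f_\delta(z)=w=f_{\delta'}(z')$, so $\tau(z)=z'$. $\square$

**Proposition 32.** If $\alpha=b-1$ and $b\ge3$, then $b=q$ is a prime power and $N=q^e$ for an integer $e$.

*Proof.* Let $G$ be the group of permutations of $Q$ that map every line of $Q$ to a line of the same direction, and $T_\varepsilon\trianglelefteq G$ the subgroup fixing all $\varepsilon$-lines, for $\varepsilon\ni\kappa_0$. It is normal because $G$ permutes the $\varepsilon$-lines. By "$\varepsilon$" we mean directions containing $\kappa_0$.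

**Step 1: $T_\varepsilon$ is regular on each $\varepsilon$-line**, so $|T_\varepsilon|=N$. It is transitive there by (C9). For $\varepsilon\ne\varepsilon'$, $T_\varepsilon\cap T_{\varepsilon'}=1$, since each point is the intersection of an $\varepsilon$-line and an $\varepsilon'$-line; as both groups are normal, $[T_\varepsilon,T_{\varepsilon'}]=1$. Let $g\in T_\varepsilon$ fix $z$. For $\varepsilon'\ne\varepsilon$, $g$ commutes with $T_{\varepsilon'}$, so it fixes pointwise the orbit $T_{\varepsilon'}z$, the $\varepsilon'$-line on $z$. Take a further $\varepsilon''\ne\varepsilon,\varepsilon'$: each $\varepsilon''$-line meets the $\varepsilon'$-line on $z$ in a fixed point, so it too is fixed pointwise. Hence $g=1$.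

**Step 2: $T_\varepsilon$ is abelian**, using four directions. As $b+1\ge4$, take distinct $\varepsilon_1,\dots,\varepsilon_4$ and $T_i=T_{\varepsilon_i}$. The group $\Pi:=T_1\times T_2$ is transitive on $Q$ and has order $N^2=|Q|$, hence is regular. Fix $z_0\in Q$. For $\varepsilon\ne\varepsilon_1,\varepsilon_2$ and $c\in T_\varepsilon$ write $cz_0=g_cz_0$ with $g_c\in\Pi$. As $c$ centralizes $\Pi$,
$$c(gz_0)=g\,g_cz_0\qquad(g\in\Pi).\tag{6}$$
For $c\in T_3$, $c'\in T_4$, $cc'=c'c$ and (6) give $g_{c'}g_c=g_cg_{c'}$. If $g_c=tt_2$ with $t\in T_1$, $t_2\in T_2$, then $cz_0$ lies on the $\varepsilon_2$-line of $tz_0$. The $\varepsilon_3$-line on $z_0$, which is $T_3z_0$, meets every $\varepsilon_2$-line, and each $\varepsilon_2$-line contains exactly one $tz_0$ $(t\in T_1)$. So the $T_1$-components of the $g_c$, $c\in T_3$, range over all of $T_1$; likewise for $T_4$. As $g_c$ and $g_{c'}$ commute, so do their $T_1$-components; hence $T_1$ is abelian. By symmetry every $T_\varepsilon$ is abelian, and so is $\Pi$.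

**Step 3: $Q$ as an abelian group.** For $\varepsilon\ne\varepsilon_1,\varepsilon_2$, (6) now reads $c(gz_0)=g_cgz_0$, so $c=g_c$ and $T_\varepsilon\le\Pi$. Write $\Pi$ additively and identify $Q$ with $\Pi$ ($z_0=0$). The lines of $Q$ are the cosets of the subgroups $T_\varepsilon$. So the translations by elements of $\Pi$ and the map $-1$ are automorphisms of the net $Q$, and by (Q2) they preserve adjacency inside $Q$.

**Step 4: the sets of Lemma 20 become subgroups.** Let $L=H:=T_1$, the $\varepsilon_1$-line on $0$. By Lemma 20 the sets $B(x,y)\subseteq L$ have size $b$, and two points of $L$ are in exactly one of them. They are exactly the sets $\Gamma(w)\cap L$, $w\in Q\setminus L$: each such $w$ has $b\ge2$ neighbors on $L$; conversely, for $x\ne y$ on $L$ and a line $M\ne L$ of $Q$ on $x$, $y$ has $b-1\ge1$ neighbors $w\ne x$ on $M$. So by Step 3 this family is invariant under translations by $H$ and under $-1$. Let $D\ni0$ be one of the sets. For $0\ne h\in D$, both $D-h$ and $-D$ are in the family and contain $0$ and $-h$, so $D-h=-D$. Hence for distinct $h,h'\in D\setminus\{0\}$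 (they exist, as $b\ge3$), $D+(h-h')=D$. Let $U$ be the stabilizer of $D$ under translation, a nonzero subgroup. Then $U=0+U\subseteq D$, and all elements of $D\setminus\{0\}$ are congruent mod $U$. Since $D\setminus\{0\}$ contains a nonzero element of $U$, $D\subseteq U$. So $D=U$ is a subgroup of order $b$.

**Step 5: arithmetic.** Thus $H$ is the union of subgroups $U_i$ of order $b$, pairwise meeting trivially, and there is more than one of them as $N>b$. Let $u\in U_i$, $w\in U_j$ be nonzero, $i\ne j$. Then $u+w$ is nonzero and in neither $U_i$ nor $U_j$, so it lies in a third subgroup $U_k$. With $n$ the order of $u$, $n(u+w)=nw\in U_k\cap U_j=0$; by symmetry $u$ and $w$ have equal orders. Comparing two elements of the same $U_i$ with an element of another, we see that all nonzero elements of $H$ have the same order, which is therefore a prime $p$. Hence $b=p^r$ and $N=p^t$. The sets $U_i\setminus\{0\}$ partition $H\setminus\{0\}$, so $(p^r-1)\mid(p^t-1)$, which gives $r\mid t$. So $b=q=p^r$ and $N=q^e$ with $e=t/r$. $\square$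

For $b=2$ this argument is not available: there are only three directions $\varepsilon$ for Step 2, and $D\setminus\{0\}$ has one element in Step 4. That is why Proposition 23 was proved separately.

## 12. Identifying $H_q(d,e)$ and the end of the proof of Theorem 1

Part 1 is Proposition 5. In part 2, the case $b=1$ is Proposition 11. Let $b\ge2$ and $\beta>B$. By Proposition 18, $\alpha\in\{b-1,b\}$. If $\alpha=b$, Proposition 21 gives that $b=q$ is a prime power, $\beta=q[e-d]_q$ and $\Gamma\cong J_q(e,d)$. If $\alpha=b-1$, then by Proposition 23 (for $b=2$) and Proposition 32 (for $b\ge3$), $b=q$ is a prime power and $\beta=N-1=q^e-1$ for an integer $e$. By (4), $q^e>\beta>q^{d+4}$, so $e\ge d+4$. So $\Gamma$ has the array of $H_q(d,e)$, and $\Gamma\cong H_q(d,e)$ by (F4). This proves Theorem 1 and hence, by the deduction in Section 1, Conjecture 1. $\blacksquare$
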